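# The subgroup $G[2]$ of $G=\bigoplus_\omega\mathbf Z(4)$ is not a retract in the Bohr topology

## Statement of the theorem and its vocabulary

Throughout, $\mathbf Z(n)$ is the cyclic group of order $n$, $\bigoplus_\omega$ is a countably infinite direct sum, $\mathbf T$ is the circle group (complex numbers of modulus $1$), and $G[2]=\{x\in G:2x=0\}$. For an abelian group $G$, the symbol $G^\#$ means $G$ with its Bohr topology, defined just below.

**Theorem 1.** Let $G=\bigoplus_\omega \mathbf Z(4)$ and $H=G[2]=2G$. There is no map $r:G\to H$ with $r|_H=\mathrm{id}$ that is continuous as a map $G^\#\to H^\#$ at every point of $H$. In particular, $H$ is not a retract of $G^\#$.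

This answers, in the negative, a question from the paper "A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology": is $\bigoplus_\omega\mathbf Z(2)$, viewed as the subgroup $(\bigoplus_\omega\mathbf Z(4))[2]$, a retract of $(\bigoplus_\omega\mathbf Z(4))^\#$? After proving Theorem 1 we prove an obstruction valid for all abelian groups (Theorem 2) and a classification for groups of bounded exponent (Theorem 3).

**Definition (Bohr topology).** A character of an abelian group $G$ is a homomorphism $\chi:G\to\mathbf T$. The Bohr topology is the initial topology on $G$ for the family of all characters, that is, the coarsest topology making every character continuous.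

**Definition (retract).** A subgroup $H\le G$ is a retract of $G^\#$ if there is a continuous map $r:G^\#\to H^\#$ with $r(h)=h$ for all $h\in H$. The map $r$ need not be a homomorphism.

That last sentence is what makes the question interesting. If $r$ had to be a homomorphism there would be nothing to do: in the situation of Theorem 1 we would get $2e_m=r(2e_m)=2r(e_m)=0$ for each standard generator $e_m$, because $r(e_m)\in H$ has order at most $2$. So the theorem is about maps that respect the topology but not the addition.

Note that Theorem 1 excludes more than retractions. It assumes continuity only at the points of $H$, and nothing at the points of $G\setminus H$.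

## Working with Bohr neighbourhoods

Here are the facts we need, with their short reasons.

**(B1) Neighbourhoods.** The sets $\{x:|\chi_l(x)-1|<\varepsilon,\ 1\le l\le l_0\}$, for finitely many characters $\chi_l$ and $\varepsilon>0$, form a neighbourhood base at $0$. The neighbourhoods of $g$ are the sets $g+U$ with $U$ a neighbourhood of $0$, because $|\chi(g+y)-\chi(g)|=|\chi(y)-1|$. From $|\chi(x+y)-1|\le|\chi(x)-1|+|\chi(y)-1|$ and $|\chi(-x)-1|=|\chi(x)-1|$ we see that $G^\#$ is a topological group; in particular translations are homeomorphisms.

**(B2) Homomorphisms.** Every homomorphism $\varphi:G\to K$ is continuous $G^\#\to K^\#$, since $\chi\circ\varphi$ is a character of $G$ for each character $\chi$ of $K$.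

**(B3) Subgroups.** If $H\le G$, then $H^\#$ is $H$ with the subspace topology from $G^\#$. Indeed characters of $G$ restrict to $H$, and characters of $H$ extend to $G$ because $\mathbf T$ is divisible.

**(B4) Finite index.** If $N\le G$ has finite index, then $N$ is open in $G^\#$. The finite abelian group $G/N$ has finitely many characters and they separate its points, so $N$ is a finite intersection of kernels of characters of $G$ with finite image, and each such kernel is open. Consequently cosets of $N$ are open, and every homomorphism from $G^\#$ to a finite discrete group is continuous.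

**(B5) Bounded exponent.** If $mG=0$, every neighbourhood of $0$ in $G^\#$ contains a subgroup of finite index. Characters of $G$ take values in the $m$-th roots of unity, so finitely many characters have a common kernel of finite index, and that kernel lies in the basic neighbourhood they define.

For $G=\bigoplus_\omega\mathbf Z(4)$, "close to $0$" therefore means "in a given subgroup $N$ of finite index". For example, $e_0,e_1,e_2,\dots$ does not converge to $0$: the homomorphism $x\mapsto\sum_m x_m\in\mathbf Z(4)$ takes the value $1$ at each $e_i$. On the other hand, given $N$, the pigeonhole principle puts infinitely many $e_i$ in one coset of $N$. We shall use this all the time, in the following form.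

**(B6) Pigeonhole.** Let $N\le\bigoplus_\omega\mathbf Z(4)$ have finite index and let $I\subseteq\omega$ be infinite. There is an infinite $I'\subseteq I$ such that all $e_i$, $i\in I'$, lie in one coset of $N$. If integers $c_i$ ($i\in I'$, almost all zero) satisfy $\sum c_i\equiv0\pmod 4$, then $\sum c_ie_i\in N$, because $\sum c_ie_i\equiv(\sum c_i)e_{i'}=0\pmod N$ for any fixed $i'\in I'$.

So $e_i-e_j$, $2e_i+2e_j$ and $e_i+e_j+e_k+e_l$ are in $N$ as soon as their indices are taken in $I'$.

**Ramsey's theorem.** If the $k$-element subsets of an infinite set are coloured with finitely many colours, there is an infinite subset all of whose $k$-element subsets have the same colour.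

**Coordinates on $H$.** With $G=\bigoplus_\omega\mathbf Z(4)$ and $H=2G$, every $h\in H$ is uniquely $h=\sum_m[h]_m\,2e_m$ with $[h]_m\in\mathbf Z/2$ and almost all $[h]_m=0$. For $A\subseteq\omega$ put $\chi_A(h)=\sum_{m\in A}[h]_m\in\mathbf Z/2$. Both $[\,\cdot\,]_m$ and $\chi_A$ are homomorphisms from $H$ to a finite group. Hence, if $r$ is continuous at $h\in H$, then $\chi_A\circ r$ is constant on $h+N$ for some $N$ of finite index, by (B4) and (B5), and likewise for finitely many coordinates of $r$ at once.

## Small subgroups, and two maps that almost retract

If $H$ is a direct summand of $G$, the projection is a retraction by (B2). But a retract need not be a summand. In $G=\bigoplus_\omega\mathbf Z(4)$ take $H=\langle 2e_0\rangle$. It is not a summand, since for a summand $H\cap2G=2H$, while here $H\cap 2G=H$ and $2H=0$. Yet the map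
$$r(x)=2e_0\ \text{ if } x_0=2,\qquad r(x)=0\ \text{ otherwise}$$
is a retraction: it is constant on the cosets of the finite-index subgroup $\{x:x_0=0\}$. So purely algebraic obstructions do not settle the matter, and we must look at $H=2G$ itself.

The obvious candidate there reads binary digits. Write $x_m\in\{0,1,2,3\}$ and set $[r(x)]_m=1$ if $x_m\in\{2,3\}$ and $0$ otherwise. Then $r|_H=\mathrm{id}$. It is not continuous at $0$: every $N$ of finite index contains some $e_i-e_j$ with $i\ne j$, whose only nonzero coordinates are $x_i=1$ and $x_j=3$, so $r(e_i-e_j)=2e_j$ and $\chi_\omega(r(e_i-e_j))=1$, whereas $\chi_\omega(r(0))=0$.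

The opposite extreme is $r(x)=x$ for $x\in H$ and $r(x)=0$ for $x\notin H$. This map is continuous at $0$, because a subgroup neighbourhood $N$ of $0$ satisfies $r(N)\subseteq N\cap H$. It is discontinuous at every $h\ne0$ in $H$: if $[h]_m=1$, every $h+N$ contains a point $h+e_i-e_j\notin H$ with $i\neq j$, and there $[r]_m=0$.

So continuity at $0$ alone can never be contradicted. We have to play continuity at $0$ against continuity at some $h\neq0$. The first thing one tries is to take $h$ close to $0$, then $y$ extremely close to $0$ (depending on $h$), and to look at $x=h+y$. But then $r(x)$ is close to $h$, which is close to $0$, and $x$ is close to $0$ as well, so everything is consistent. What is missing is uniformity. We would like to learn something about $r(h+y)$ from a $y$ that is tiny compared to $h$, and then use that knowledge for another $h+y$ of the same shape that is close to $0$ although neither $h$ nor $y$ is. Ramsey's theorem provides the transfer.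

## Reducing a map to a finite table

From here to the end of the proof of Theorem 1, $G=\bigoplus_\omega\mathbf Z(4)$, $H=2G$, and $r:G\to H$ is a map with $r|_H=\mathrm{id}$ which is continuous at each point of $H$; we look for a contradiction.

Fix a pattern, that is, a tuple of integers $c=(c_1,\dots,c_k)$, and for $i_1<\dots<i_k$ in $\omega$ write
$$x_c(i_1,\dots,i_k)=c_1e_{i_1}+\dots+c_ke_{i_k}.$$
We shall decide later which pattern to use.

**Lemma 1.** There are an infinite $J\subseteq\omega$ and $\lambda_1,\dots,\lambda_k,\mu_0,\dots,\mu_k\in\mathbf Z/2$ such that for all $i_1<\dots<i_k$ in $J$, with $x=x_c(i_1,\dots,i_k)$, $i_0=-\infty$ and $i_{k+1}=+\infty$: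

* $[r(x)]_{i_s}=\lambda_s$ for $1\le s\le k$;
* $[r(x)]_m=\mu_q$ for every $m\in J$ with $i_q<m<i_{q+1}$, $0\le q\le k$.

Moreover $\mu_k=0$.

*Proof.* Colour a $k$-set $i_1<\dots<i_k$ by the vector $([r(x_c(i_1,\dots,i_k))]_{i_s})_{1\le s\le k}$. Colour a $(k+1)$-set $j_1<\dots<j_{k+1}$ by the vector whose $q$-th entry, $1\le q\le k+1$, is $[r(x_c(\text{the set without }j_q))]_{j_q}$. Both colourings use finitely many colours. Applying Ramsey's theorem twice gives an infinite $J$ on which both are constant. Let $\lambda_s$ be the entries of the first constant, and $\mu_{q-1}$ the $q$-th entry of the second. If $m\in J$ lies strictly between $i_q$ and $i_{q+1}$, then $m$ is the $(q+1)$-st element of $\{i_1,\dots,i_k,m\}$, and removing it leaves $\{i_1,\dots,i_k\}$; so $[r(x)]_m=\mu_q$. Finally, $r(x)$ has finite support, while infinitely many $m\in J$ exceed $i_k$; hence $\mu_k=0$. $\square$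

The letters $\lambda_s$ are the values of $r(x)$ at the indices of the word, and $\mu_q$ its value in the gaps between them. The digit map has, for the pattern $(1,-1)$, the table $\lambda=(0,1)$, $\mu=(0,0,0)$.

One would like to show that the gap values vanish, but this cannot be done. Let $G_0=\{x:\sum_mx_m\text{ even}\}$, a subgroup of index $2$ containing $H$, and define $p:G_0\to H$ by $[p(x)]_m=x_0+\dots+x_m \bmod 2$; the support is finite because $\sum x_m$ is even. This is a homomorphism, hence continuous, and it vanishes on $H$. For $i<j$ it sends $e_i-e_j$ to $\sum_{i\le m<j}2e_m$, so its table for $(1,-1)$ is $\lambda=(1,0)$, $\mu=(0,1,0)$. Extend $p$ by $0$ to $G$. Adding it to a map with the properties of $r$ produces another such map, with $\mu_1$ changed. So we must carry the $\mu$'s along.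

## What continuity at $0$ says about the table

Put $\kappa_s=\lambda_s+\mu_s\in\mathbf Z/2$ for $1\le s\le k$. Call $S\subseteq\{1,\dots,k\}$ balanced for $c$ if
$$\sum_{s\in S}c_s\equiv0\quad\text{and}\quad\sum_{s\notin S}c_s\equiv0\pmod4 .$$

**Lemma 2.** If $S$ is balanced, then $\sum_{s\in S}\kappa_s=0$.

Before the proof, here is the difficulty. We want to evaluate $\chi_A(r(x))=0$ for $x$ close to $0$, with some set $A\subseteq J$. The evaluation involves the parity of the number of elements of $A$ in each gap $(i_q,i_{q+1})$. But $A$ must be chosen first: it determines the subgroup $N$, and only then does the pigeonhole tell us which indices $i_s$ are usable. For $A=J$ we would have no control over the parities. The way out is to choose $A$ in a block structure, so that the parity of each gap depends only on the types of its endpoints and not on where they are.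

*Proof.* Write $J=\{a_0<a_1<\cdots\}$ and divide it into consecutive blocks $\{a_{3t},a_{3t+1},a_{3t+2}\}$. Let $A=\{a_{3t},a_{3t+1}:t\in\omega\}$: the first two elements of each block are in $A$, the last is not. Since $r(0)=0$ and $r$ is continuous at $0$, there is a finite-index subgroup $N$ with $\chi_A(r(x))=0$ for all $x\in N$.

By (B6) choose an infinite $B\subseteq\{a_{3t}:t\in\omega\}$ such that the $e_i$, $i\in B$, lie in one coset of $N$, and an infinite $C\subseteq\{a_{3t+2}:t\in\omega\}$ such that the $e_i$, $i\in C$, lie in one coset of $N$. So $B$ consists of first elements of blocks, $C$ of last elements, $B\subseteq A$ and $C\cap A=\emptyset$. As $B$ and $C$ are infinite, we can choose $i_1<\dots<i_k$ in pairwise distinct blocks with $i_s\in B$ for $s\in S$ and $i_s\in C$ for $s\notin S$. Let $x=x_c(i_1,\dots,i_k)$. Then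
$$x=\sum_{s\in S}c_se_{i_s}+\sum_{s\notin S}c_se_{i_s}\in N,$$
because by balance and (B6) each of the two sums is in $N$. Hence $\chi_A(r(x))=0$.

Now compute $\chi_A(r(x))$ from the table. The indices $i_s$ that lie in $A$ are those with $s\in S$, and they contribute $\sum_{s\in S}\lambda_s$. The gap after $i_k$ contributes nothing, as $\mu_k=0$. For $0\le q\le k-1$ count $A\cap(i_q,i_{q+1})$:

* each whole block inside the gap contributes $2$ elements;
* the part of the block of $i_{q+1}$ before $i_{q+1}$ contributes $0$ if $i_{q+1}\in B$, and $2$ if $i_{q+1}\in C$;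
* if $q\ge1$, the part of the block of $i_q$ after $i_q$ contributes $1$ if $i_q\in B$, and $0$ if $i_q\in C$.

So $|A\cap(i_q,i_{q+1})|$ is odd exactly when $q\ge1$ and $q\in S$. Therefore
$$0=\chi_A(r(x))=\sum_{s\in S}\lambda_s+\sum_{q\in S,\ q\le k-1}\mu_q=\sum_{s\in S}(\lambda_s+\mu_s),$$
where the last equality uses $\mu_k=0$ once more in case $k\in S$. $\square$

As a check: $\{1,2\}$ is balanced for $(1,-1)$. The digit map has $\kappa_1+\kappa_2=0+1\ne0$, in accordance with its discontinuity at $0$. The continuous homomorphism $p$ has $\kappa_1=1+1=0$ and $\kappa_2=0$, so the equation holds.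

## What continuity at $2e_{i_1}+2e_{i_2}$ says about the table

**Lemma 3.** Suppose $k\ge3$, $c_1=c_2=2$ and $c_3+\dots+c_k\equiv0\pmod4$. Then $\lambda_1=1$ and $\mu_1=0$, hence $\kappa_1=1$.

*Proof.* Fix $i_1<m<i_2$ in $J$ and let $h=2e_{i_1}+2e_{i_2}\in H$. Since $r(h)=h$, we have $[r(h)]_{i_1}=1$ and $[r(h)]_m=0$. By continuity at $h$ there is a finite-index subgroup $N$ with $[r(h+y)]_{i_1}=1$ and $[r(h+y)]_m=0$ for all $y\in N$. By (B6), choose $i_3<\dots<i_k$ in $J$, all larger than $i_2$, with $e_{i_3},\dots,e_{i_k}$ in one coset of $N$. Then $y=c_3e_{i_3}+\dots+c_ke_{i_k}\in N$, and $h+y=x_c(i_1,\dots,i_k)$ with $m$ in the gap $(i_1,i_2)$. So $\lambda_1=1$ and $\mu_1=0$. $\square$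

In Lemma 3 the tail $y$ is chosen deep, depending on $h$. In Lemma 2 the same table is used for words whose letters are spread over $B$ and $C$ in any balanced way, with no smallness of $h$ or $y$ required. This is the transfer announced earlier.

## Choosing the pattern, and the end of the proof of Theorem 1

What remains is a puzzle: find a pattern as in Lemma 3 for which the equations of Lemma 2 are incompatible with $\kappa_1=1$.

The shortest natural pattern is $(2,2,1,-1)$, the word $2e_{i_1}+2e_{i_2}+e_{i_3}-e_{i_4}$. Its balanced sets are $\emptyset$, $\{1,2\}$, $\{3,4\}$ and $\{1,2,3,4\}$, so Lemma 2 yields $\kappa_1+\kappa_2=0$ and $\kappa_3+\kappa_4=0$. These hold for $\kappa=(1,1,0,0)$, and we get no contradiction. The reason is visible: every balanced set containing $1$ also contains $2$, so the two letters with coefficient $2$ are never separated. To separate them, a balanced set must contain $1$, omit $2$, and make up the missing $2$ from the small letters. Two letters with coefficient $1$ do this. Since the small letters must have sum $0$ modulo $4$, we take four of them.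

*Proof of Theorem 1.* Suppose $r$ exists, and take the pattern $c=(2,2,1,1,1,1)$, that is,
$$x(i_1,\dots,i_6)=2e_{i_1}+2e_{i_2}+e_{i_3}+e_{i_4}+e_{i_5}+e_{i_6}.$$

**Step 1.** This step makes $r$ uniform. Lemma 1 gives $J$ and the table $\lambda_1,\dots,\lambda_6,\mu_0,\dots,\mu_6$, with $\mu_6=0$.

**Step 2.** This step brings in the retraction property away from $0$. Since $1+1+1+1\equiv0\pmod 4$, Lemma 3 applies and $\kappa_1=1$.

**Step 3.** This step collects the equations from continuity at $0$. Let $\{u,v\}$ be any $2$-subset of $\{3,4,5,6\}$ and $\{w,z\}$ its complement there. The set $S=\{1,u,v\}$ is balanced: the coefficients on $S$ sum to $2+1+1=4$, and those off $S$, at $2,w,z$, also sum to $4$. Lemma 2 gives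
$$\kappa_1+\kappa_u+\kappa_v=0,\qquad\text{so}\qquad \kappa_u+\kappa_v=1 .$$

**Step 4.** This step draws the contradiction. By Step 3 the elements $\kappa_3,\kappa_4,\kappa_5$ of $\mathbf Z/2$ are pairwise distinct, but $\mathbf Z/2$ has only two elements. $\blacksquare$

## An obstruction for arbitrary abelian groups

**Theorem 2.** Let $G$ be any abelian group and $H\le G$. Suppose there is a map $r:G\to H$ with $r|_H=\mathrm{id}$ that is continuous as a map $G^\#\to H^\#$ at each point of $H$ (e.g. $H$ is a retract of $G^\#$). Then $(H\cap nG)/nH$ is finite for every $n\ge1$.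

The quotient $(H\cap nG)/nH$ measures how far $H$ is from being pure at $n$: it consists of the elements of $H$ divisible by $n$ in $G$, modulo those divisible by $n$ in $H$. It is $0$ for a direct summand. For $H=\langle2e_0\rangle$ in $\bigoplus_\omega\mathbf Z(4)$ and $n=2$ it has order $2$. For $H=2G$ in $G=\bigoplus_\omega\mathbf Z(4)$ and $n=2$ it is $2G/4G=2G$, which is infinite; so Theorem 2 contains Theorem 1.

Three features of the special case are missing in general. Neighbourhoods of $0$ need not contain finite-index subgroups, so we shall use integer combinations whose coefficient sum is exactly $0$. The subgroup $H$ has no coordinates, so we map it to a group that has. And the prime $2$ is replaced by a prime power $p^a$ dividing $n$. The following replaces (B6).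

**Lemma 4.** Let $(g_i)_{i\in\omega}$ be elements of $G$, let $V$ be a neighbourhood of $0$ in $G^\#$, and let $K\ge1$. Every infinite $I\subseteq\omega$ has an infinite subset $I'$ such that $\sum_{i\in I'}c_ig_i\in V$ for all integers $c_i$, almost all zero, with $\sum c_i=0$ and $\sum|c_i|\le K$. Call such an $I'$ tight for $(V,K)$.

*Proof.* By (B1), $V$ contains a set $\{x:|\chi_l(x)-1|<\varepsilon,\ 1\le l\le l_0\}$. Choose $\delta>0$ with $K\delta<\varepsilon$ and cover $\mathbf T$ by finitely many arcs of diameter less than $\delta$. Assign to $i\in I$ a choice, for each $l\le l_0$, of an arc containing $\chi_l(g_i)$. There are finitely many possible assignments, so infinitely many $i$ have the same one; let $I'$ be the set of these. Then $|\chi_l(g_i-g_j)-1|=|\chi_l(g_i)-\chi_l(g_j)|<\delta$ for $i,j\in I'$. If $\sum c_i=0$ and $\sum|c_i|\le K$, the positive and the negative coefficients have the same total absolute value $\frac12\sum|c_i|\le K$, so $\sum c_ig_i$ is a sum of at most $K$ differences $g_i-g_j$ with $i,j\in I'$. Hence $|\chi_l(\sum c_ig_i)-1|\le K\delta<\varepsilon$. $\square$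

*Proof of Theorem 2.* Suppose that $D=(H\cap nG)/nH$ is infinite for some $n$. Then $n\ge2$, since the quotient is trivial for $n=1$.

**Step 1.** The purpose is to find infinitely many independent obstructions of prime order. Since $nD=0$, $D$ is the direct sum of its $p$-components for the finitely many primes $p\mid n$, so some $p$-component is infinite. Then $D[p]$ is infinite as well. Otherwise the isomorphisms $D[p^{j+1}]/D[p]\cong pD[p^{j+1}]\subseteq D[p^j]$ (multiplication by $p$) would show by induction that every $D[p^j]$ is finite; but the $p$-component is $D[p^j]$ for large $j$. So $D[p]$ is an infinite vector space over $\mathbf Z/p$, and we can choose $h_i\in H\cap nG$ ($i\in\omega$) whose classes in $H/nH$ have order $p$ and are independent over $\mathbf Z/p$. Fix $g_i\in G$ with $ng_i=h_i$, and let $p^a$ be the exact power of $p$ dividing $n$, so $a\ge1$.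

**Step 2.** The purpose is to give $H$ coordinates in which the $h_i$ are visible. Let $E=\bigoplus_\omega\mathbf Z(p^\infty)$, with $\mathbf Z(p^\infty)$ the group $\mathbf Z[1/p]/\mathbf Z$. It is divisible, so a homomorphism into $E$ from a subgroup extends to the whole group. The homomorphism defined on the span of the classes of the $h_i$ that sends the class of $h_i$ to $1/p$ in the $i$-th summand therefore extends to a homomorphism $H/nH\to E$. Its image is killed by $n$. As $n/p^a$ is prime to $p$, it acts invertibly on the $p$-group $E$, so the image lies in $E[p^a]$. Taking $\epsilon_i$ to be $1/p^a$ in the $i$-th summand, we identify $E[p^a]$ with $\bigoplus_\omega\mathbf Z/p^a$, with standard generators $\epsilon_i$. Composing with $H\to H/nH$ we get a homomorphism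
$$\psi:H\to\bigoplus_\omega\mathbf Z/p^a,\qquad \psi(h_i)=p^{a-1}\epsilon_i .$$
Put $f=\psi\circ r$, and write $f(x)_m\in\mathbf Z/p^a$ for its coordinates. Then $f|_H=\psi$, $f(0)=0$, and $f$ is continuous at the points of $H$ for the Bohr topologies, by (B2). Hence the composition of $f$ with a homomorphism into a finite group is constant on a neighbourhood of each point of $H$.

**Step 3.** The purpose is to choose the words and their table. Let $L=2n+4$, $P=\{3,\dots,n+3\}$ and $P'=\{n+4,\dots,2n+4\}$, so that $|P|=|P'|=n+1$. For $i_1<\dots<i_L$ put
$$x(i_1,\dots,i_L)=h_{i_1}-h_{i_2}+\sum_{s\in P}g_{i_s}-\sum_{s\in P'}g_{i_s}.$$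
In terms of the $g_i$ the coefficients are $n,-n$, then $n+1$ times $1$, then $n+1$ times $-1$. Colour $L$-sets by the vector $(f(x)_{i_s})_{1\le s\le L}$, and $(L+1)$-sets $j_1<\dots<j_{L+1}$ by the vector with $q$-th entry $f(x(\text{the set without }j_q))_{j_q}$. As in Lemma 1, Ramsey's theorem gives an infinite $J\subseteq\omega$ and $\lambda_1,\dots,\lambda_L,\mu_0,\dots,\mu_L\in\mathbf Z/p^a$ such that for all $i_1<\dots<i_L$ in $J$ and $x=x(i_1,\dots,i_L)$ we have $f(x)_{i_s}=\lambda_s$, and $f(x)_m=\mu_q$ for $m\in J$ with $i_q<m<i_{q+1}$ (where $i_0=-\infty$, $i_{L+1}=+\infty$). Since $f(x)$ has finite support, $\mu_L=0$. Put $\kappa_s=\lambda_s-\mu_s$.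

**Step 4.** The purpose is to show $\lambda_1=p^{a-1}$ and $\mu_1=0$, using continuity away from $0$. Fix $i_1<m<i_2$ in $J$ and let $h^*=h_{i_1}-h_{i_2}\in H$. Then $f(h^*)=\psi(h^*)=p^{a-1}(\epsilon_{i_1}-\epsilon_{i_2})$, whose coordinates at $i_1$ and $m$ are $p^{a-1}$ and $0$. Two coordinates together form a homomorphism to a finite group, so there is a neighbourhood $U$ of $0$ in $G^\#$ such that these two coordinates of $f$ are constant on $h^*+U$. By Lemma 4 choose $i_3<\dots<i_L$ in a subset of $\{i\in J:i>i_2\}$ that is tight for $(U,2n+2)$. The element $y=\sum_{s\in P}g_{i_s}-\sum_{s\in P'}g_{i_s}$ has coefficient sum $(n+1)-(n+1)=0$ and $2n+2$ coefficients $\pm1$, so $y\in U$. As $x(i_1,\dots,i_L)=h^*+y$, we obtain $\lambda_1=p^{a-1}$ and $\mu_1=0$. Hence $\kappa_1=p^{a-1}$.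

**Step 5.** The purpose is to obtain linear equations for the $\kappa_s$ from continuity at $0$. Divide $J$ into consecutive blocks of $p^a+1$ elements, and let $A$ consist of all elements of $J$ that are not the last of their block. The map $\varphi_A(y)=\sum_{m\in A}y_m$ is a homomorphism from $\bigoplus_\omega\mathbf Z/p^a$ to $\mathbf Z/p^a$. As $f(0)=0$, there is a neighbourhood $U$ of $0$ in $G^\#$ with $\varphi_A(f(x))=0$ for all $x\in U$. Choose a neighbourhood $V$ of $0$ with $V+V\subseteq U$. By Lemma 4 choose infinite sets $B$ of first elements of blocks and $C$ of last elements of blocks, both tight for $(V,2n+2)$.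

Let $S\subseteq P'$ with $|S|=n$. Choose $i_1<\dots<i_L$ in pairwise distinct blocks with $i_s\in B$ for $s\in\{1\}\cup S$ and $i_s\in C$ for all other $s$. Using $h_i=ng_i$, the element $x=x(i_1,\dots,i_L)$ is the sum of
$$ng_{i_1}-\sum_{s\in S}g_{i_s}\qquad\text{and}\qquad -ng_{i_2}+\sum_{s\in P}g_{i_s}-\sum_{s\in P'\setminus S}g_{i_s}.$$
The first is supported on $B$, with coefficient sum $n-n=0$ and absolute coefficient sum $2n$. The second is supported on $C$, with coefficient sum $-n+(n+1)-1=0$ and absolute coefficient sum $2n+2$. So both lie in $V$, hence $x\in U$ and $\varphi_A(f(x))=0$.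

Now evaluate with the table. The indices $i_s$ in $A$ are those in $B$. For $0\le q\le L-1$ count $A\cap(i_q,i_{q+1})$ modulo $p^a$:

* each whole block in the gap contributes $p^a\equiv0$;
* the part of the block of $i_{q+1}$ before $i_{q+1}$ contributes $0$ if $i_{q+1}\in B$, and $p^a\equiv0$ if $i_{q+1}\in C$;
* if $q\ge1$, the part of the block of $i_q$ after $i_q$ contributes $p^a-1\equiv-1$ if $i_q\in B$, and $0$ if $i_q\in C$.

So the count is $\equiv-1$ if $q\ge1$ and $i_q\in B$, and $\equiv0$ otherwise. The gap after $i_L$ contributes $0$ because $\mu_L=0$; if $i_L\in B$, then $\kappa_L=\lambda_L$, so the following formula is correct in all cases: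
$$0=\varphi_A(f(x))=\sum_{s\in\{1\}\cup S}(\lambda_s-\mu_s)=p^{a-1}+\sum_{s\in S}\kappa_s\quad\text{in }\mathbf Z/p^a .$$

**Step 6.** The purpose is to see that these equations are inconsistent. Step 5 holds for every $n$-subset $S$ of the $(n+1)$-set $P'$. If $S=P'\setminus\{u\}$, it says $\sum_{s\in P'}\kappa_s-\kappa_u=-p^{a-1}$. Letting $u$ vary, we see that all $\kappa_u$, $u\in P'$, are equal to one element $\kappa$. Hence $p^{a-1}+n\kappa=0$. But $p^a\mid n$, so $n\kappa=0$ and $p^{a-1}=0$ in $\mathbf Z/p^a$, which is false. $\blacksquare$

## Bounded exponent: retracts, almost summands and cross sections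

A group $G$ is of bounded exponent, or bounded, if $mG=0$ for some $m\ge1$. We recall the vocabulary of the last theorem.

**Definition (cross section).** Let $\pi:G\to G/H$ be the quotient map. A continuous cross section of $\pi:G^\#\to(G/H)^\#$ is a continuous map $s:(G/H)^\#\to G^\#$ with $\pi\circ s=\mathrm{id}$.

**Definition (pure).** A subgroup $H_0\le G$ is pure if $H_0\cap nG=nH_0$ for all $n\ge1$. A direct summand is pure: if $G=H_0\oplus K$ and $n(h+k)\in H_0$ with $h\in H_0$ and $k\in K$, then $nk=0$ and $n(h+k)=nh\in nH_0$. The subgroup $\langle2e_0\rangle$ of $\bigoplus_\omega\mathbf Z(4)$ is not pure, as we saw.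

**Definition (residually finite).** A group is residually finite if every nonzero element lies outside some subgroup of finite index. Then every finite subgroup $F$ meets some finite-index subgroup in $0$: intersect one such subgroup for each nonzero element of $F$.

We use two textbook facts.

* Prüfer–Baer: a bounded abelian group is a direct sum of finite cyclic groups of prime power order. It is therefore residually finite: a nonzero element has a nonzero coordinate, so it lies outside the kernel of a projection to a finite summand.
* Kulikov: a bounded pure subgroup is a direct summand (see Fuchs, *Infinite Abelian Groups I*, Theorem 27.5). We need it only inside a bounded group $G$, where it follows from Prüfer–Baer. Let $H_0\le G$ be pure and write $G/H_0=\bigoplus\langle\bar g\rangle$ with cyclic summands. If $\bar g$ has order $k$, then $kg\in H_0\cap kG=kH_0$, say $kg=kh$, and $g-h$ is a lift of $\bar g$ with $k(g-h)=0$. Sending each $\bar g$ to such a lift defines a homomorphism $G/H_0\to G$ that splits the quotient map.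

**Theorem 3.** Let $G$ be an abelian group of bounded exponent and $H\le G$. The following are equivalent:

(a) $H$ is a retract of $G^\#$;

(b) there is $r:G\to H$, $r|_H=\mathrm{id}$, continuous $G^\#\to H^\#$ at each point of $H$;

(c) $(H\cap nG)/nH$ is finite for every $n\ge1$;

(d) some finite-index subgroup $H_0$ of $H$ is a direct summand of $G$;

(e) the quotient map $\pi:G^\#\to(G/H)^\#$ has a continuous cross section.

For $H=\langle2e_0\rangle$ in $\bigoplus_\omega\mathbf Z(4)$, condition (d) holds with $H_0=0$.

**Lemma 5.** If $L$ is a subgroup of finite index in a bounded group $H$, then $L$ contains a finite-index subgroup $H_0$ of $H$ which is a direct summand of $H$.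

*Proof.* Write $H=\bigoplus_{i\in I}\langle x_i\rangle$ with $x_i$ of prime power order. Sort the indices $i$ by the pair (order of $x_i$, coset $x_i+L$). There are finitely many classes, since orders are bounded and $L$ has finite index. In each nonempty class $c$ pick $i_c$, and for the other $i\in c$ put $y_i=x_i-x_{i_c}$; this lies in $L$. Within a class all orders agree, say to $o$, so $\bigoplus_{i\in c}\langle x_i\rangle$ is a free $\mathbf Z/o$-module on the $x_i$, and $x_{i_c}$ together with the $y_i$ is another basis of it, since $x_i=y_i+x_{i_c}$ inverts the change. Hence $H=H_0\oplus\bigoplus_c\langle x_{i_c}\rangle$, where $H_0\subseteq L$ is the direct sum of all $\langle y_i\rangle$. The complement is finite, so $H_0$ has finite index. $\square$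

*Proof of Theorem 3.* (a)$\Rightarrow$(b) is trivial, and (b)$\Rightarrow$(c) is Theorem 2.

**Step (c)$\Rightarrow$(d).** The purpose is to shrink $H$ by a finite index until it becomes pure. Let $m$ be the exponent of $G$. For $1\le n\le m$, the group $(H\cap nG)/nH$ is a finite subgroup of the bounded, hence residually finite, group $H/nH$. So some finite-index subgroup of $H/nH$ meets it in $0$; its preimage is a finite-index subgroup $L_n\le H$ with $L_n\supseteq nH$ and $L_n\cap(H\cap nG)=nH$. Let $L=\bigcap_{n\le m}L_n$, which has finite index in $H$, and take $H_0\subseteq L$ from Lemma 5. For $n\le m$,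
$$H_0\cap nG\subseteq H_0\cap\bigl(L_n\cap(H\cap nG)\bigr)=H_0\cap nH=nH_0,$$
the last equality because $H_0$ is a summand of $H$, hence pure in $H$. The inclusion $nH_0\subseteq H_0\cap nG$ is clear. For arbitrary $n$ let $d=\gcd(n,m)\le m$. Writing $d=un+vm$ and using $mG=0$ we get $dG\subseteq nG$, and $nG\subseteq dG$ since $d\mid n$; so $nG=dG$, and in the same way $nH_0=dH_0$. Thus $H_0\cap nG=nH_0$ for all $n$, and $H_0$ is pure in $G$. By Kulikov's theorem it is a direct summand of $G$.

**Step (d)$\Rightarrow$(e).** The purpose is to build a cross section that is, piece by piece, a translate of a homomorphism. Let $G=H_0\oplus K$ and $F=H\cap K$. As $H_0\subseteq H$, the modular law gives $H=H_0\oplus F$, so $F\cong H/H_0$ is finite. The group $K$ is bounded, hence residually finite, so there is $K_0\le K$ of finite index with $K_0\cap F=0$. The restriction $\pi|_K$ is onto $G/H$, because $G=H_0+K$ and $H_0\subseteq H$; its kernel is $K\cap H=F$. So $\pi|_{K_0}$ is injective and $\pi(K_0)$ has finite index in $G/H$. Let $t:\pi(K_0)\to K_0$ be the inverse isomorphism, let $y_1,\dots,y_l$ represent the cosets of $\pi(K_0)$ in $G/H$,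 choose $z_j\in K$ with $\pi(z_j)=y_j$, and define
$$s(y_j+u)=z_j+t(u)\qquad(u\in\pi(K_0)).$$
Then $\pi(s(y_j+u))=y_j+u$. The finitely many cosets $y_j+\pi(K_0)$ are open in $(G/H)^\#$ by (B4). On each of them $s$ is composed of a translation, the homomorphism $t$, and another translation, and is therefore continuous by (B1), (B2) and (B3). So $s$ is a continuous cross section.

**Step (e)$\Rightarrow$(a).** The purpose is to turn a cross section into a retraction. Let $s$ be a continuous cross section. Then $\pi(s(0))=0$, so $s(0)\in H$. Put $r(x)=x-s(\pi(x))+s(0)$. Since $\pi(r(x))=\pi(x)-\pi(x)+0=0$, $r$ maps $G$ into $H$. It is continuous because $G^\#$ is a topological group and $H^\#$ has the subspace topology. For $h\in H$, $r(h)=h-s(0)+s(0)=h$. $\blacksquare$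

**Corollary 1.** A subgroup $H$ of $G=\bigoplus_\omega\mathbf Z(4)$ is a retract of $G^\#$ if and only if $(H\cap2G)/2H$ is finite, if and only if $H$ has a finite-index subgroup that is a direct summand of $G$.

*Proof.* In (c) only $n=2$ matters. Since $nG=\gcd(n,4)G$ and $nH=\gcd(n,4)H$, we need only look at $n=1,2,4$; for $n=1$ the quotient is $H/H=0$, and for $n=4$ it is $0$ because $4G=0$. Now apply Theorem 3. For $H=G[2]=2G$ the quotient at $n=2$ is $2G$, which is infinite, and we are back at Theorem 1. $\square$

**Corollary 2.** For every prime $p$, infinite $\kappa$ and $0<j<n$, the subgroup $(\bigoplus_\kappa\mathbf Z(p^n))[p^j]$ is not a retract of $(\bigoplus_\kappa\mathbf Z(p^n))^\#$.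

*Proof.* Let $G=\bigoplus_\kappa\mathbf Z(p^n)$ and $H=G[p^j]=p^{n-j}G$. Then
$$(H\cap p^{n-j}G)/p^{n-j}H=p^{n-j}G/p^{2(n-j)}G .$$
In each summand, $p^{n-j}\mathbf Z(p^n)\ne0$ since $n-j<n$, and $p^{2(n-j)}\mathbf Z(p^n)$ is strictly smaller since $n-j\ge1$. So the quotient is a direct sum of $\kappa$ nonzero groups and is infinite. Theorem 2, applied with $p^{n-j}$ in the role of its $n$, shows that $H$ is not a retract of $G^\#$. $\square$
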